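# Giant clusters in finite transitive graphs of diameter $O(|V|/\log|V|)$

## 1. The thin torus $C_k\square C_\ell$

A finite graph is *vertex-transitive* if for any two vertices $u,v$ some automorphism maps $u$ to $v$. In *Bernoulli bond percolation* with parameter $p$ each edge is open with probability $p$ and closed otherwise, independently; the components of the open subgraph are the *clusters*. For a sequence $(G_n)=(V_n,E_n)$ of finite graphs with $|V_n|\to\infty$ we say that *giant clusters exist with high probability at $p$* if there is $c>0$, not depending on $n$, with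
$$\mathbb P_p\big(\text{some cluster of }G_n\text{ has at least }c|V_n|\text{ vertices}\big)\to1 .$$
The standard coupling (one uniform variable per edge) shows that clusters grow with $p$, so such probabilities are monotone in $p$.

A long cycle has no giant cluster at any fixed $p<1$, because a positive fraction of its edges is closed and they cut it into short arcs. How thick must a transitive graph be for giant clusters to survive when $p$ is close to $1$? We begin with a family where everything can be done by hand.

Let $4\le k\le\ell$, and let $C_k\square C_\ell$ be the graph on $\mathbb Z_k\times\mathbb Z_\ell$ in which $(i,j)$ is adjacent to $(i\pm1,j)$ and $(i,j\pm1)$. It is transitive of degree $4$, has $n=k\ell$ vertices and diameter $D=\lfloor k/2\rfloor+\lfloor\ell/2\rfloor$. Since $\ell/2\le(k+\ell-2)/2\le D\le\ell$, we have $k\le n/D\le2k$: the quotient $n/D$ measures the thickness.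

**Proposition 1.** For $0<\varepsilon\le576^{-16}$,
$$\mathbb P_{1-\varepsilon}\big(\text{some cluster of }C_k\square C_\ell\text{ has at least }\tfrac78n\text{ vertices}\big)\ge1-n\,\varepsilon^{(k-1)/16}.$$

If $D\le C_0n/\log n$, then $k\ge n/(2D)\ge\log n/(2C_0)$ and $(k-1)/16\ge3k/64\ge3\log n/(128C_0)$. So for $\varepsilon\le\min(576^{-16},e^{-86C_0})$ the failure probability is at most $n\cdot n^{-2}=1/n$, and for tori a diameter $O(n/\log n)$ suffices.

For the proof let $Q$ be the $m\times m$ grid graph, $m\ge3$. A set of vertices is called *connected* if it induces a connected graph, and $\partial A$ is the set of edges between $A$ and its complement.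

**Lemma 2.** Every cycle of $Q$ is a sum modulo $2$ of unit squares.

*Proof.* The cycle space of a connected graph over $\mathbb F_2$ has dimension $|E|-|V|+1$, here $2m(m-1)-m^2+1=(m-1)^2$, which is the number of unit squares. The squares are linearly independent: in a non-empty set of squares take one in the highest occupied row; its top edge lies in no other square of the set, so the sum is not $0$. Hence they form a basis. $\square$

**Lemma 3.** Let $A$ and $Q\setminus A$ be non-empty and connected. Then $\Pi=\partial A$ is connected when two edges are called neighbors if they lie on a common unit square. Consequently at most $36^j$ such sets $\Pi$ have $j$ elements and contain a given edge.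

*Proof.* Suppose $\Pi=\Pi_1\sqcup\Pi_2$ with both parts non-empty and no square meeting both. A cycle meets a cut in an even number of edges. A square meets $\Pi_1$ either in all its edges of $\Pi$ or in none, hence evenly. By Lemma 2 every cycle meets $\Pi_1$ evenly. Now take $e_i=a_ib_i\in\Pi_i$ with $a_i\in A$. A path from $a_1$ to $a_2$ in $A$, the edge $e_2$, a path from $b_2$ to $b_1$ in $Q\setminus A$ and the edge $e_1$ form a cycle that meets $\Pi$ only in $e_1,e_2$, so it meets $\Pi_1$ once. This is a contradiction.

An edge has at most $6$ neighbors. A connected set of $j$ elements has a spanning tree, and a closed walk of length $2(j-1)$ around this tree determines the set. So there are at most $6^{2(j-1)}\le36^j$ sets. $\square$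

**Lemma 4.** In Bernoulli$(1-\varepsilon)$ percolation on $Q$ with $\varepsilon\le576^{-16}$, some cluster has at least $\frac78m^2$ vertices with probability at least $1-\varepsilon^{m/16}$.

*Proof.* Let $L,R$ be the left and right columns, and consider two bad events.

$B_1$: there is $A\supset L$ with $R\subset Q\setminus A$, both $A$ and $Q\setminus A$ connected, such that $\partial A$ has fewer than $\frac78m$ open edges. Every row contains an edge of $\partial A$, so $j=|\partial A|\ge m$, and an edge of the first row is in $\partial A$. By Lemma 3 there are at most $m36^j$ such sets $\partial A$. More than $j-\frac78m\ge j/8$ of the edges are closed, which for a fixed set has probability at most $2^j\varepsilon^{j/8}$. So $\mathbb P(B_1)\le m\sum_{j\ge m}(72\varepsilon^{1/8})^j$.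

$B_2$: there is $H$ such that $H$ and $Q\setminus H$ are connected, each meets every column, and all edges of $\partial H$ are closed. Every column contains an edge of $\partial H$, so in the same way $\mathbb P(B_2)\le m\sum_{j\ge m}(36\varepsilon)^j$.

As $72\varepsilon^{1/8}\le\frac12$, we get $\mathbb P(B_1\cup B_2)\le4m(72\varepsilon^{1/8})^m\le(576\varepsilon^{1/8})^m\le\varepsilon^{m/16}$. Suppose neither occurs.

*Many crossings.* Let $F$ be a smallest set of open edges whose removal separates $L$ from $R$ in the open subgraph, and let $F'$ be $F$ together with all closed edges. Let $A_0$ be the set of vertices reachable from $L$ by paths of $Q$ avoiding $F'$. It is connected (because $L$ is), it is disjoint from $R$, and $\partial A_0\subset F'$. Let $B$ be the component of $Q\setminus A_0$ containing $R$, and $A=Q\setminus B$. Then $A$ is connected, since the other components are adjacent to $A_0$, and $\partial A\subset\partial A_0\subset F'$. Since $B_1$ fails, $|F|\ge\frac78m$. By Menger's theorem there are at least $\frac78m$ edge-disjoint open paths from $L$ to $R$. Each uses a horizontal edge between any two consecutive columns.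 So at least $\frac78m$ horizontal edges in each gap are used, and they have distinct left endpoints and distinct right endpoints. Hence each column has at least $\frac78m$ vertices on these paths, in total at least $\frac78m^2$.

*One cluster.* If two of the paths were in different clusters $\mathcal K,\mathcal K'$, let $H$ be the component of $Q\setminus\mathcal K$ containing $\mathcal K'$. Its complement is connected, and $\partial H$ consists of edges leaving $\mathcal K$, which are closed. Both $H$ and $Q\setminus H$ contain a left-right path, so they meet every column and $B_2$ occurs, a contradiction. $\square$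

*Proof of Proposition 1.* Let $m=k-1\ge3$ and $Q_x=\{x+(i,j):0\le i,j<m\}$. Coordinate differences inside $Q_x$ have absolute value at most $k-2$, so no adjacency wraps around and $Q_x$ induces an $m\times m$ grid. With probability at least $1-n\varepsilon^{m/16}$, each $Q_x$ contains a set $K_x$, connected by open edges, with at least $\frac78m^2$ vertices. If $x,y$ are adjacent, $|Q_x\cap Q_y|=m(m-1)\ge\frac23m^2>\frac14m^2$, so $K_x\cap K_y\ne\emptyset$. Hence all $K_x$ lie in one cluster $K$. Each vertex is in $m^2$ boxes, so $|K|m^2=\sum_x|K\cap Q_x|\ge\frac78nm^2$. $\square$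

## 2. General transitive graphs, and what the torus proof used

The following question is posed in "Percolation on Finite Transitive Graphs" (https://sites.math.northwestern.edu/mwp/Slides-Hutchcroft.pdf) as a conjecture of Benjamini: for transitive graphs of bounded degree, does $\operatorname{diam}(G_n)=O(|V_n|/\log|V_n|)$ always give giant clusters for $p$ close to $1$? We use one quoted theorem.

**Theorem (Hutchcroft and Tointon, 2021).** If finite, connected, simple, vertex-transitive graphs $(G_n)$ with $|V_n|\to\infty$ have bounded degrees and $\operatorname{diam}(G_n)=O(|V_n|/(\log|V_n|)^{500})$, then there is $\varepsilon>0$ such that giant clusters exist with high probability for $p\ge1-\varepsilon$.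

**Theorem A (Benjamini's conjecture).** If $(G_n)$ are finite connected simple vertex-transitive graphs with bounded degrees, $|V_n|\to\infty$ and $\operatorname{diam}(G_n)=O(|V_n|/\log|V_n|)$, then there is $\varepsilon>0$ such that giant clusters exist with high probability for all $p\ge1-\varepsilon$.

**Theorem B (converse and quantitative form).** Let the graphs be as in Theorem A, but without the diameter hypothesis. Let the degrees be at most $\Delta$, and put $\Lambda=\limsup_n\operatorname{diam}(G_n)\log|V_n|/|V_n|\in[0,\infty]$. Let $\varepsilon_c\in[0,1]$ be the supremum of those $\varepsilon\in[0,1]$ such that giant clusters exist with high probability for every $p\ge1-\varepsilon$. There are $a,b\in(0,\infty)$ depending only on $\Delta$ with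
$$a\,e^{-b\Lambda}\le\varepsilon_c\le e^{-\Lambda/(12\Delta)}.$$
In particular $\varepsilon_c>0$ if and only if $\operatorname{diam}(G_n)=O(|V_n|/\log|V_n|)$. If $\Lambda=\infty$, then along a subsequence, for every fixed $p<1$, all clusters have size $O(\sqrt{|V_n|}\log|V_n|)$ with high probability.

The torus proof had four ingredients: windows in which every balanced cut has at least of order $n/D$ edges; at most $C^j$ cuts with $j$ edges, up to a harmless factor; a device showing that, without expensive closed cuts, one cluster fills most of the window; and the gluing. The gluing survives almost word for word. The windows need a scale, which in the torus was $k$, and a general graph does not come with one. The count rested on Lemma 2, the generation of all cycles by squares, which has no analog in general. The third ingredient used columns, which a general window does not have.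

**Standing notation.** $G=(V,E)$ is finite, connected, simple, vertex-transitive, of degree at most $\Delta$; $n=|V|\ge2$, $D=\operatorname{diam}G\ge1$, $w=n/D\ge1$. $B(x,m)$ is the closed ball, $S(x,m)$ the sphere, $V(m)=|B(x,m)|$, which does not depend on $x$. Every vertex has eccentricity $D$. $G[A]$ is the induced graph. For $A\subset W'\subset V$, $\partial_{W'}A$ is the set of edges of $G[W']$ between $A$ and $W'\setminus A$, and $\partial A=\partial_VA$. The letters $C,c>0$ denote constants depending only on $\Delta$ that may change from line to line.

We often use
$$V(m)\le(2m+1)w .\tag{1}$$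
Indeed, the balls of radius $m$ around the points at positions $i(2m+1)$, $0\le i\le\lfloor D/(2m+1)\rfloor$, of a geodesic of length $D$ are disjoint, and there are at least $D/(2m+1)$ of them. For the cycle $C_\ell$ we have $V(m)=2m+1$ for $2m<\ell$ and $w=\ell/\lfloor\ell/2\rfloor\in[2,3]$.

## 3. Tubes and growth: finding the scale

We look at scales $s_i$ growing by the factor $201$. At each scale either the ball is a thin tube around a geodesic, or the volume grows slightly faster than linearly. Put
$$s_i=100\cdot201^i,\qquad t_i=\tfrac12(201^i-1),\qquad h_i=201^i=2t_i+1=s_i/100 ,$$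
so that $s_i+t_i=t_{i+1}$, and define $\eta$ by $201^{1+\eta}=202$; then $0<\eta<10^{-3}$.

If $2s\le D$, then every vertex $o$ is the midpoint of a geodesic $\gamma:\{-s,\dots,s\}\to V$, $\gamma(0)=o$: take a piece of length $2s$ of a geodesic of length $D$ and move its midpoint to $o$ by an automorphism.

**Definition (tube property).** For $2s_i\le D$, $\mathrm{Tube}_i$ says: for some (equivalently, every) vertex $o$ there is such a geodesic $\gamma_o$ with $s=s_i$ and $d(y,\gamma_o)\le h_i$ for all $y\in B(o,s_i)$.

*Example.* In $C_k\square C_\ell$, $\mathrm{Tube}_i$ holds if $201^i\ge k/2$ and $4s_i\le\ell-1$: the path $\gamma(t)=o+(0,t)$, $|t|\le s_i$, is a geodesic, and $o+(a,b)$ is within $\lfloor k/2\rfloor\le h_i$ of $\gamma(b)$. If $s=s_i\le k/4$, it fails. The four points $o\pm(s,0)$, $o\pm(0,s)$ have mutual distances $2s$. One within $h_i$ of $\gamma(t)$ has $|t|\ge s-h_i$, so it is within $2h_i$ of $\gamma(s)$ or $\gamma(-s)$. Two of the four would share this endpoint and be at distance at most $4h_i<2s$. So the first tube scale is comparable to $k$, if $\ell$ is long enough.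

**Lemma 5.** If $2s_i\le D$ and $\mathrm{Tube}_i$ fails, then $V(t_{i+1})\ge202\,V(t_i)$.

*Proof.* Take any $\gamma$ as above and $y\in B(o,s_i)$ with $d(y,\gamma)\ge h_i+1=2t_i+2$. The $201$ balls of radius $t_i$ around $\gamma(k(2t_i+1))$, $|k|\le100$, are disjoint; the parameters are at most $100h_i=s_i$ in absolute value. The ball $B(y,t_i)$ is disjoint from all of them, and all $202$ balls lie in $B(o,s_i+t_i)=B(o,t_{i+1})$. $\square$

**Lemma 6.** If $2s_i\le D$ and $\mathrm{Tube}_i$ holds, then $n\le3D\,V(s_i)/s_i$, that is, $V(s_i)\ge ws_i/3$.

*Proof.* Write $s=s_i$, $h=h_i$, $s=100h$. Fix the $\gamma_o$ and let $e^\pm(o)=\gamma_o(\pm s)$.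

**Step 1 (a ball has only two exits).** We show: if $d(o,y)=s$, then $y$ is within $2h$ of $e^+(o)$ or $e^-(o)$. Some $k$ has $d(y,\gamma_o(k))\le h$; as $d(o,\gamma_o(k))=|k|$, we get $|k|\ge s-h$, and $\gamma_o(k)$ is within $h$ of an endpoint.

**Step 2 (following a geodesic by centers).** The aim is to place every vertex $y$ in a ball of radius $s$ around one of few centers. Fix $o$, and let $y_0=o,\dots,y_l=y$ be a geodesic. Put $c_0=o$, $\tau_0=0$. Given $c_i,\tau_i$ with $d(c_i,y_{\tau_i})\le2h$: if some $\tau>\tau_i$ has $d(c_i,y_\tau)=s$, let $\tau_{i+1}$ be the first, and by Step 1 choose $c_{i+1}\in\{e^+(c_i),e^-(c_i)\}$ with $d(c_{i+1},y_{\tau_{i+1}})\le2h$. Otherwise, since the distance to $c_i$ changes by at most $1$ per step and starts below $s$, we have $y\in B(c_i,s)$, and we stop. Each round has $\tau_{i+1}-\tau_i\ge s-2h$, so we stop at some $i\le D/(s-2h)$.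

**Step 3 (the centers cannot turn back).** This bounds the number of centers over all $y$. For $i\ge1$, $d(c_{i-1},c_i)=s$, so by Step 1 at $c_i$, $c_{i-1}$ is within $2h$ of an exit $e^\iota(c_i)$, where the sign $\iota$ depends on $(c_{i-1},c_i)$ only. If $c_{i+1}=e^\iota(c_i)$, then $d(y_{\tau_{i+1}},c_{i-1})\le4h$, so $\tau_{i+1}-\tau_{i-1}=d(y_{\tau_{i+1}},y_{\tau_{i-1}})\le6h$, against $\tau_{i+1}-\tau_{i-1}\ge2(s-2h)=196h$. So $c_{i+1}=e^{-\iota}(c_i)$ is determined by $(c_{i-1},c_i)$. As $c_1$ has two possible values, at most $1+2D/(s-2h)$ centers occur over all $y$. Using $1\le D/(2s)$,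
$$n\le\Big(1+\frac{2D}{0.98s}\Big)V(s)\le\frac{3D}{s}V(s).\qquad\square$$

**The stopping scale.** Let $i^*$ be the least $i\ge0$ such that $2s_i>D$, or $2s_i\le D$ and $\mathrm{Tube}_i$ holds. Put $\rho=s_{i^*}\ge100$. Since $V(t_0)=V(0)=1$, Lemma 5 gives $V(t_i)\ge202^i=(201^i)^{1+\eta}$ for $i\le i^*$. Hence, with $c_0=10^{-5(1+\eta)}$,
$$V(m)\ge c_0m^{1+\eta}\qquad(1\le m\le1000\rho).\tag{2}$$
To see this, let $i\le i^*$ be maximal with $t_i\le m$. If $i<i^*$, then $t_{i+1}>m$ gives $201^i\ge2m/201$; if $i=i^*$, then $201^i=\rho/100\ge m/10^5$. In both cases $V(m)\ge V(t_i)\ge(m/10^5)^{1+\eta}$.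

**Case A: $\rho>D/1000$.** Then $n\ge V(t_{i^*})\ge(\rho/100)^{1+\eta}\ge(D/10^5)^{1+\eta}$, so $D\le10^5n^{1/(1+\eta)}$. The quoted theorem will handle this case.

**Case B: $\rho\le D/1000$.** Then $2\rho\le D$, so $\mathrm{Tube}_{i^*}$ holds, and Lemma 6 gives
$$V(\rho)\ge w\rho/3 .\tag{3}$$

Up to Section 10 we prove the following statement.

**Proposition 7.** There are $c_*>0$ and $\varepsilon_1\in(0,1)$ depending only on $\Delta$ such that in Case B, for $0<\varepsilon\le\varepsilon_1$,
$$\mathbb P_{1-\varepsilon}\big(\text{some cluster has at least }\tfrac34n\text{ vertices}\big)\ge1-n\,\varepsilon^{c_*w}.$$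

## 4. The window and its isoperimetry

From here to the end of the proof of Proposition 7 we are in Case B. By (1), (3) and (2), $w\rho/3\le V(\rho)\le3\rho w$ and $c_0\rho^{1+\eta}\le V(\rho)\le3\rho w$, so
$$\rho^\eta\le3w/c_0 .\tag{4}$$
Fix $x$. Summing sphere sizes, $V(3\rho-1)\le6\rho w$ and $V(5\rho-1)\le10\rho w$, so there are $R_1\in[2\rho,3\rho)$ and $R_2\in[4\rho,5\rho)$, the same for every $x$, with $|S(x,R_1)|\le7w$ and $|S(x,R_2)|\le11w$. Let
$$W=B(x,\rho),\qquad W'=B(x,R_2),\qquad S=S(x,R_2),\qquad\mu(A)=|A\cap W|/V(\rho).$$
$S\neq\emptyset$, because $R_2<5\rho\le D$. By (1) and (4),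
$$|W'|\le(10\rho+1)w\le11\rho w\le33V(\rho),\qquad11\rho w\le11(3w/c_0)^{1/\eta}w\le C^w ,\tag{5}$$
the last step because $w\ge1$. In words, the window is a stretch of tube of length of order $\rho$ and cross-section of order $w$, and $\rho$ is at most a power of $w$.

**Lemma 8 (congestion).** Let $\mathcal P$ be a set of ordered pairs of vertices at distance at most $s$, all of whose geodesics use an edge of $F$. Then
$$|\mathcal P|\le|F|\,(s+1)\,V(s).\tag{6}$$

*Proof.* For each ordered pair let $\mathrm{geo}(u,v)$ be a uniformly random geodesic. By transitivity $\sum_{d(u,v)\le s}\mathbb P(z\in\mathrm{geo}(u,v))$ does not depend on $z$, so it equals its average over $z$, which is at most $\frac1n\cdot nV(s)(s+1)$. Choose one endpoint of each edge of $F$. For each pair in $\mathcal P$ the random geodesic contains a chosen endpoint, so summing over the chosen endpoints gives (6). $\square$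

**Lemma 9.** For $A\subset W'$,
$$|\partial_{W'}A|\ge\mu(A)(1-\mu(A))\,w/135 .\tag{7}$$

*Proof.* A vertex on a geodesic between two points of $W$ is within $\rho$ of one of them, so such geodesics stay in $B(x,2\rho)\subset W'$. Those from $A\cap W$ to $W\setminus A$ use an edge of $\partial_{W'}A$. By (6) with $s=2\rho$ and (1), $\mu(A)(1-\mu(A))V(\rho)^2\le|\partial_{W'}A|\cdot3\rho\cdot5\rho w$, and $V(\rho)^2\ge w^2\rho^2/9$ by (3). $\square$

## 5. Why cuts are hard to count, and counting by guessing

To imitate Lemma 4 we want: *the number of connected $H\ni v$ with connected complement and $|\partial H|=m$ is at most $C^m$*. In the cycle $C_\ell$ this is false. Such $H$ are the arcs containing $v$; all have $|\partial H|=2$, and there are $\ell(\ell-1)/2$ of them. So superlinear growth must enter.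

The obvious attempt is Lemma 3: cut edges are linked through short cycles, so a cut can be traced. This stops when short cycles do not generate all cycles. In $C_k\square C_\ell$ with $8\le k\le\ell$, take the window $B(0,R)$ with $k\le R<\ell/2$, and let $A$ be the set of its points whose first coordinate is in $\{0,\dots,\lfloor k/2\rfloor-1\}$. Both $A$ and its complement in the window are connected, since each line $\{i\}\times\mathbb Z_\ell$ meets the window in a path through $(i,0)$. But $\partial A$ in the window consists of edges between columns $-1,0$ and edges between columns $\lfloor k/2\rfloor-1,\lfloor k/2\rfloor$, and no unit square meets both groups. If nothing forces the edges of a cut to be close to each other, all that remains is to choose them one by one, which gives $|E(G[W'])|^m$. Against the cost $\varepsilon^m$ this is useless, because the window grows with $n$.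

A different way to count is to *guess* the object from a random configuration whose law does not depend on it. If each object $H$ is correctly read off with probability at least $e^{-Cm}$, and the configuration determines the answer, then the events "the answer is $H$" are disjoint, so there are at most $e^{Cm}$ objects. For example, let $v\in H$, $H$ connected, $|H|=m$. With Bernoulli$(\frac12)$ edges, the cluster of $v$ is exactly $H$ with probability at least $2^{-(m-1)-|\partial H|}\ge2^{-(1+\Delta)m}$: a spanning tree of $H$ is open and $\partial H$ is closed. So there are at most $2^{(1+\Delta)m}$ connected sets of $m$ vertices containing $v$. For cuts this fails as it stands, since $|H|$ may be far larger than $|\partial H|$: a $b\times b$ square in a large torus has fewer than $4b+1$ boundary edges and a spanning tree of $b^2-1$ edges.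

It is not necessary to reveal all of $H$. It is enough that clusters *outside* $H$ cover the outer boundary of $H$ without crossing $\partial H$; then $H$ is a component of what is left. If several clusters are needed, we name one vertex of each, at a cost of $\log|W'|$ per name, so we can afford about $m/\log|W'|$ clusters. Scattered boundary points must therefore be connected to each other, and paths of open edges between them would be too long. The idea is to let *long random walks* do this. They are present in the configuration anyway, so we do not pay for them. We pay only for cutting those that cross $\partial H$, and on average there are few of these.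

## 6. A soup of walks that leaves every window

Let $\kappa=\frac2{2+\eta}$ and $\sigma=\frac{1-\kappa}2>0$. Let $J$ be minimal with $2^J\ge10\rho$; then $2^J<20\rho$ and $2^{J+1}<40\rho\le D$. For $0\le j\le J$ put
$$r_j=\lceil2^{\kappa j}\rceil\le2^j,\qquad N_j=\lceil2^{(1-\kappa)j}\rceil,\qquad a_j=2^{-(1+\sigma)j},\qquad\beta_j=2^{-j-1}.$$

**Definition (soup).** A *level-$j$ walk from $v$*: $X_0=v$; given $X_{k-1}$, the point $X_k$ is uniform on $B(X_{k-1},r_j)$, $1\le k\le N_j$; finally $X_*$ is uniform among the vertices at distance exactly $2^{j+1}$ from $X_{N_j}$, which exist since $2^{j+1}\le D$. Consecutive points are joined by uniformly random geodesics. Each step of the resulting nearest-neighbor walk is, independently, declared *severed* with probability $\beta_j$. The walk with its points, geodesics and marks is a *decorated walk*. A *level-$j$ soup* is a Poisson process of decorated level-$j$ walks with rate $a_j$ from every starting vertex; different levels are independent.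

*Example.* For $j=0$: $X_1$ is uniform on the closed neighborhood of $v$, $X_*$ is at distance $2$ from $X_1$, the walk has at most $3$ steps, and each is severed with probability $\frac12$.

There are finitely many decorated walks, so a soup is a finite family of independent Poisson variables, the multiplicities of the decorated walks. A level-$j$ walk has at most $N_jr_j+2^{j+1}\le4\cdot2^j+2\cdot2^j=6\cdot2^j$ steps, and its last geodesic alone has more than $2^{j+1}$ distinct vertices and endpoints at distance $2^{j+1}$. The law of a soup is invariant under automorphisms, so averaging over vertices gives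
$$\mathbb E\,\#\{\text{visits of level-}j\text{ walks to a given vertex}\}\le a_j\cdot7\cdot2^j=7\cdot2^{-\sigma j},\tag{8}$$
where visits are counted with multiplicity. This is the sense in which the soup is thin. Yet it finds every set of the right size.

**Lemma 10.** Let $Q\subset V$, $|Q|\ge2^j$. The rate of level-$j$ walks with no severed step and with $X_k\in Q$ for some $0\le k\le N_j$ is at least $c_12^{\sigma j}$, where $c_1>0$ is absolute.

*Proof.* The function $4^{-u}$ is convex and equals $1-u$ at $u=0$ and $u=\frac12$, so $1-u\ge4^{-u}$ on $[0,\frac12]$. Given its trajectory, a walk is unsevered with probability at least $(1-2^{-j-1})^{6\cdot2^j}\ge2^{-6}$.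

Now we estimate by second moments how often the set is hit. Let $Q'\subset Q$, $|Q'|=2^j$, $N=N_j$, $Z=\#\{k\le N:X_k\in Q'\}$, and let $\Phi$ be the intensity measure of trajectories. The jump kernel is symmetric, so each $X_k$ has intensity $a_j$ at every vertex and $\Phi[Z]=a_j(N+1)2^j$. For $k\ge1$ the $k$-step kernel is at most $1/V(r_j)$ pointwise, so
$$\Phi[Z^2]\le a_j(N+1)2^j\Big(1+\frac{2N2^j}{V(r_j)}\Big).$$
Here growth enters: $1\le r_j\le20\rho$, so (2) gives $V(r_j)\ge c_02^{\kappa(1+\eta)j}$ and
$$\frac{N2^j}{V(r_j)}\le\frac2{c_0}2^{(2-\kappa-\kappa(1+\eta))j}=\frac2{c_0},$$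
because $\kappa(2+\eta)=2$. By Cauchy–Schwarz
$$\Phi[Z\ge1]\ge\frac{\Phi[Z]^2}{\Phi[Z^2]}\ge\frac{a_j(N+1)2^j}{1+4/c_0}\ge\frac{2^{(1-\kappa-\sigma)j}}{1+4/c_0}=\frac{2^{\sigma j}}{1+4/c_0}.$$
So the claim holds with $c_1=2^{-6}/(1+4/c_0)$. $\square$

Let $\theta=\prod_{j\ge0}\big(1-\exp(-c_12^{\sigma j})\big)$. It is positive: all factors are, and $\sum_j\exp(-c_12^{\sigma j})<\infty$.

**Definition (pieces).** For $U\subset V$, a *$U$-piece* of a decorated walk is a maximal subwalk with all vertices in $U$ and no severed step. For a soup, $\sim$ is the equivalence relation on $U$ generated by "lying in a common $U$-piece". For sets, $Q\sim Y$ means that some vertex of $Q$ is equivalent to some vertex of $Y$.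

*Example.* Let the walk be $0,1,2,3,4,5$ with the step from $1$ to $2$ severed, and $U=\{0,1,2,4,5\}$. The $U$-pieces have vertex sets $\{0,1\}$, $\{2\}$, $\{4,5\}$.

**Lemma 11 (escape).** Let $U\subset W'$, and let $Y\subset U$ contain all vertices of $U$ having a $G$-neighbor in $V\setminus U$. Let $0\le j_0\le J$ and let the soup consist of levels $j_0,\dots,J$. If $Q\subset U$ and $|Q|\ge2^{j_0}$, then $\mathbb P(Q\sim Y)\ge\theta$.

*Proof.* Let $Q_{j_0}=Q$. Successively for $j=j_0,\dots,J$: if an unsevered level-$j$ walk has some $X_k\in Q_j$, choose one and let $Q_{j+1}\subset V$ be its vertex set, which has at least $2^{j+1}$ vertices. Given the lower levels, level $j$ succeeds with probability at least $1-\exp(-c_12^{\sigma j})$ by Lemma 10, so all succeed with probability at least $\theta$.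

In that case $Q_{J+1}$ contains two vertices at distance $2^{J+1}\ge20\rho>2R_2$, so it is not contained in $W'\supset U$. Each chosen walk meets the previous one (the first meets $Q$). Traveling along them, in either direction, from one to the next, we get a walk $z_0\in Q,z_1,\dots$ in $G$, all of whose steps are unsevered steps of soup walks, and which leaves $U$. Let $z_l$ be the last vertex before the first exit. It has a neighbor outside $U$, so $z_l\in Y$; consecutive vertices of $z_0,\dots,z_l$ lie in common $U$-pieces, so $z_0\sim z_l$. $\square$

## 7. Exposing a given cut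

One soup links each large set to the boundary $Y$ with probability at least $\theta$. We use several rounds, with larger and larger starting levels, to merge points of $Y$ into fewer and fewer groups. Let
$$c_2=\theta^2/8,\quad\tau\in(0,1]\text{ with }2^\tau(1-c_2)\le1-c_2/2,\quad j_t=\lfloor\tau t\rfloor,\quad T=\lfloor J/\tau\rfloor+1 .$$
Then $j_t\le J$ for $t<T$, $\tau T>J$, and $(1-c_2)^T\le2^{-\tau T}\le2^{-J}$.

**Definition (configuration and its clusters).** For rounds $t=0,\dots,T-1$ take independent soups $\mathcal L^{(t)}$ with levels $j_t,\dots,J$, and an independent Bernoulli$(\frac12)$ set $\omega$ of edges. In this section and the next, *clusters* are the classes of the equivalence relation on $W'$ generated by the $W'$-pieces of all walks of all rounds and by the edges of $\omega$ in $G[W']$. The law depends only on $G$ and $x$.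

**Lemma 12.** Let $A\subset W'$ be such that $U=W'\setminus A$ is non-empty and connected. Let $\Pi=\partial_{W'}A$, $|\Pi|=m$. Let $Y\subset U$ be non-empty and contain all vertices of $U$ having a $G$-neighbor in $V\setminus U$. Let $\mathcal Q_0$ be a partition of $Y$ into $n_0$ classes, all singletons except possibly one, the "root class". With probability at least $e^{-C(n_0+m)}$ the following holds:

(i) no cluster meets both $A$ and $U$;

(ii) there is a partition $\mathcal Q_T$ of $Y$, coarser than or equal to $\mathcal Q_0$, with at most $1+8n_02^{-J}$ classes, such that each class not containing the root class is contained in one cluster, and every element of the class containing the root class is in a cluster meeting the root class. (If there is no root class, each class is contained in one cluster.)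

*Proof.* All choices below follow a rule fixed in advance. Write $\sim_t$ for the relation on $U$ from the $U$-pieces of $\mathcal L^{(t)}$.

**Step 1 (a small connected set that touches two classes).** Suppose $\mathcal Q_t$ is given as a function of earlier rounds, with $\nu_t\ge2$ classes, and put $b_t=2^{j_t}$. We claim that for each $\alpha\in\mathcal Q_t$ there is a connected $P_\alpha\subset U$, determined by $\mathcal Q_t$, with $|P_\alpha|\le2b_t$, such that, given the past, the event
$$\mathsf M_\alpha:\quad P_\alpha\sim_t\alpha\ \text{ and }\ P_\alpha\sim_tY\setminus\alpha$$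
has probability at least $\theta^2/4$.

If $|U|<b_t$, let $P_\alpha$ be the vertex set of a path in $G[U]$ from $\alpha$ to $Y\setminus\alpha$; then $\mathsf M_\alpha$ always occurs.

If $|U|\ge b_t$, take a path $u_0\in\alpha,\dots,u_l\in Y\setminus\alpha$ in $G[U]$, and connected sets $Q_i\ni u_i$ in $U$ with $|Q_i|=b_t$. By Lemma 11, $\mathbb P(Q_i\sim_tY)\ge\theta$, so each $i$ satisfies

* (1') $\mathbb P(Q_i\sim_t\alpha)\ge\theta/2$, or
* (2') $\mathbb P(Q_i\sim_tY\setminus\alpha)\ge\theta/2$.

$Q_0$ satisfies (1') and $Q_l$ satisfies (2'), as they contain points of these sets. Let $i$ be the largest index satisfying (1'). If $i=l$, put $i'=i$; otherwise $i'=i+1$ fails (1'), so it satisfies (2'). Adding a decorated walk only adds pieces, so both events are increasing functions of finitely many independent multiplicities, and by Harris' inequality $Q_i\sim_t\alpha$ and $Q_{i'}\sim_tY\setminus\alpha$ both occur with probability at least $\theta^2/4$. Take $P_\alpha=Q_i\cup Q_{i'}$, which is connected since $u_i,u_{i'}$ are equal or adjacent.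

**Step 2 (merging, and the edges it costs).** We now define $\mathcal Q_{t+1}$ and bound the number of classes and of edges used. For every $\alpha$ for which $\mathsf M_\alpha$ occurs, add the edges of a spanning tree of $G[P_\alpha]$ to a set $\mathcal T$, and link $\alpha$ to a class contained in $Y\setminus\alpha$ that meets the $\sim_t$-class of a vertex of $P_\alpha$. Merge linked classes to get $\mathcal Q_{t+1}$. If $\nu_t=1$, do nothing. Each $\alpha$ with $\mathsf M_\alpha$ is in a linked component of at least two classes, and merging $a\ge2$ classes removes $a-1\ge a/2$ of them. So $\nu_{t+1}\le\nu_t-\frac12\#\{\alpha:\mathsf M_\alpha\}$ and $\mathbb E[\nu_{t+1}\mid\text{past}]\le(1-c_2)\nu_t$ on $\nu_t\ge2$. Since $\nu_{t+1}\ge2$ implies $\nu_t\ge2$, induction gives $\mathbb E[\nu_t1_{\nu_t\ge2}]\le n_0(1-c_2)^t$. Hence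
$$\mathbb E[\nu_T-1]\le n_02^{-J},\qquad\mathbb E|\mathcal T|\le\sum_tn_0(1-c_2)^t\cdot2\cdot2^{\tau t}\le2n_0\sum_t\Big(1-\frac{c_2}2\Big)^t=\frac{4n_0}{c_2}.$$
Early rounds have many classes but use small sets $P_\alpha$; the choice of $\tau$ balances the two.

**Step 3 (few walks cross $\Pi$).** This bounds the cost of severing. Let $\Xi=\sum(j+1)\log2$ over all steps, of all walks of all rounds, across edges of $\Pi$, where $j$ is the level of the walk. Such a step has an endpoint among the at most $m$ endpoints of $\Pi$ in $U$, and a visit belongs to at most two steps. Level $j$ occurs only in rounds with $\tau t<j+1$, at most $\frac{j+1}\tau+1$ of them. By (8),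
$$\mathbb E\,\Xi\le14m\sum_{j\ge0}(j+1)2^{-\sigma j}\Big(\frac{j+1}\tau+1\Big)\le Cm .$$

**Step 4 (the probability).** We combine the three costs. By Markov's inequality, with probability at least $5/8$ we have $\nu_T-1\le8n_02^{-J}$, $|\mathcal T|\le Cn_0$ and $\Xi\le Cm$. These quantities depend only on the trajectories and on the marks of steps with both endpoints in $U$. Given all these, the marks of steps across $\Pi$ are still independent, so all such steps are severed with conditional probability $\prod2^{-(j+1)}=e^{-\Xi}$. Independently, $\omega\supset\mathcal T$ and $\omega\cap\Pi=\emptyset$ with probability at least $2^{-|\mathcal T|-m}$, since $\mathcal T\subset E(G[U])$ is disjoint from $\Pi$. As $n_0\ge1$, all this happens with probability at least $e^{-C(n_0+m)}$.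

**Step 5 (the conclusions).** On this event we check (i) and (ii). A $W'$-piece or an $\omega$-edge of $G[W']$ that meets both $A$ and $U$ would cross an edge of $\Pi$ unsevered, or be an edge of $\Pi$; so (i) holds. Next, every $U$-piece lies in a $W'$-piece, and each $P_\alpha$ used lies in one cluster because its spanning tree is in $\omega$. Hence, whenever two classes are linked, some vertex of one and some vertex of the other are in the same cluster.

Now (ii) follows by induction on $t$; for $\mathcal Q_0$ it is trivial. In a linked component without the root class, every class lies in one cluster, hence so does the union. In the linked component of the class $\alpha_0$ containing the root class, every other class lies in one cluster and is joined to $\alpha_0$ by a chain of links through such classes. So its cluster contains an element of $\alpha_0$, and by induction that element's cluster meets the root class. $\square$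

## 8. Exponential bounds on the number of cuts

Since $|W'|\le(\Delta+1)^{R_2}$ and $R_2<5\rho\le2^J/2$,
$$\log(|W'|+1)\le C\,2^J ,\tag{9}$$
so naming $O(m2^{-J})$ vertices of $W'$ costs only a factor $e^{Cm}$.

**Proposition 13.** (a) For $v\in W'$, the number of sets $H\ni v$ with $H\subset B(x,R_1-1)$, $H$ and $W'\setminus H$ connected, and $|\partial H|=m$ is at most $C_1^m$, with $C_1$ depending only on $\Delta$.

(b) Let $Z_0\subset W'$. The number of non-empty $A\subset W'$ such that $W'\setminus A$ is non-empty and connected, every component of $G[A]$ meets $Z_0$, and $|\partial_{W'}A|=m$, is at most $(|W'|+1)\,2^{|Z_0|}\,C^{m+w}$.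

*Proof.* For $P\subset W'$ let $K_P$ be the union of the clusters meeting $P$.

**Step 1 (part (a): read off $H$ as a component).** Here $\partial H=\partial_{W'}H$ and $m\ge1$. Apply Lemma 12 with $A=H$, $Y=\partial^{\mathrm{out}}H\cup S$, where $\partial^{\mathrm{out}}H$ is the outer vertex boundary, and with root class $S$. A vertex of $U=W'\setminus H$ with a neighbor outside $U$ is adjacent to $H$ or lies in $S$, so this $Y$ is allowed. Since $\partial^{\mathrm{out}}H\subset B(x,R_1)$ is disjoint from $S$, we have $n_0\le m+1\le2m$. On the event of Lemma 12 let $P$ consist of one vertex from each class of $\mathcal Q_T$ not containing $S$; then $|P|\le16m2^{-J}$. By (i), $K_{P\cup S}\subset U$; by (ii), $K_{P\cup S}\supset\partial^{\mathrm{out}}H$. Hence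
$$H\text{ is the component of }v\text{ in }G[W'\setminus K_{P\cup S}].$$
For fixed $P$ these events are disjoint for different $H$. Summing over $H$ and over all $P\subset W'$ with $|P|\le16m2^{-J}$, and using (9),
$$\sum_He^{-Cm}\le(|W'|+1)^{16m2^{-J}}\le e^{Cm}.$$
The root class made it unnecessary to name any vertex of $S$, so small $m$ causes no loss.

**Step 2 (part (b): several components at once).** Let $U=W'\setminus A$ and let $Y$ be the set of vertices of $U$ with a $G$-neighbor in $V\setminus U$. It is non-empty since $G$ is connected. Use singletons and no root class. A vertex of $Y$ is an endpoint of an edge of $\partial_{W'}A$ or lies in $S$, so $n_0\le m+11w$. On the event of Lemma 12 let $P$ contain one vertex of each class of $\mathcal Q_T$, $|P|\le1+8n_02^{-J}$. Then $K_P\subset U$ and $Y\subset K_P$. Each component of $G[A]$ is disjoint from $K_P$, and all its outer neighbors in $W'$ lie in $Y\subset K_P$, so it is a component of $G[W'\setminus K_P]$. Hence $A$ is the union of the components of $G[W'\setminus K_P]$ that meet $A\cap Z_0$, and is determined by the configuration, $P$ and $A\cap Z_0$. As in Step 1, with $n_0$ replaced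 by its upper bound $\bar n=m+11w$, the number of such $A$ is at most
$$2^{|Z_0|}(|W'|+1)^{1+8\bar n2^{-J}}e^{C(\bar n+m)}\le(|W'|+1)2^{|Z_0|}C^{m+w}.\qquad\square$$

## 9. Peierls' argument in one window

Let $\delta=\frac1{4(\Delta+1)}\le\frac18$, and perform Bernoulli$(1-\varepsilon)$ percolation on $G[W']$; its components are now called *open clusters*. Let $\mathcal F_x$ be the event that every open cluster $\mathcal K$ has $\mu(\mathcal K)<1-\delta$. The goal is to show that $\mathcal F_x$ has probability at most $\varepsilon^{c_*w}$.

**Definition (saturated).** $A\subset W'$ is *saturated* if it is a union of open clusters. Then all edges of $\partial_{W'}A$ are closed. *Example:* on a path $a,b,c,d$ with only $bc$ closed, the saturated sets are $\emptyset,\{a,b\},\{c,d\}$ and everything.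

**Lemma 14.** On $\mathcal F_x$ one of the following holds.

(I) There is a saturated $A$ with $A$, $W'\setminus A$ connected and $\frac14\le\mu(A)\le\frac34$.

(II) There is a saturated connected non-empty $B$ with $\mu(W'\setminus B)\ge\delta$, such that every component $H$ of $G[W'\setminus B]$ has $\mu(H)<\frac14$.

*Proof.* Assume (I) fails. If $B\ne\emptyset$ is saturated and connected, then every component $H$ of $G[W'\setminus B]$ is saturated and connected, and $W'\setminus H$ is connected, because the other components are adjacent to $B$ ($G[W']$ being connected). So $\mu(H)<\frac14$ or $\mu(H)>\frac34$.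

If for some open cluster $\mathcal K$ all components of $G[W'\setminus\mathcal K]$ have $\mu<\frac14$, then (II) holds with $B=\mathcal K$, as $\mu(\mathcal K)<1-\delta$.

Otherwise each $\mathcal K$ has a complementary component $H_{\mathcal K}$ with $\mu>\frac34$. Then $A_{\mathcal K}=W'\setminus H_{\mathcal K}\supset\mathcal K$ belongs to the family $\mathcal M$ of saturated non-empty connected sets with connected non-empty complement and $\mu<\frac14$. Let $A\in\mathcal M$ be inclusion-maximal, let $\mathcal K\not\subset A$ be an open cluster adjacent to $A$, and put $B=A\cup A_{\mathcal K}$. It is saturated and connected, and $\mu(B)<\frac12$. If a component $H$ of $G[W'\setminus B]$ had $\mu(H)>\frac34$, then $W'\setminus H\supset B\supsetneq A$ would be in $\mathcal M$, a contradiction. So all components have $\mu<\frac14$, and (II) holds since $\mu(W'\setminus B)>\frac12\ge\delta$. $\square$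

In (II), call the components $H$ of $G[W'\setminus B]$ with $H\cap W\ne\emptyset$ *holes*: *type b* if $H\cap S(x,R_1)\ne\emptyset$, otherwise *type a*. A type-a hole is connected, meets $B(x,\rho)$ and avoids $S(x,R_1)$, so it lies in $B(x,R_1-1)$. The type-b holes or the type-a holes have total $\mu\ge\delta/2$; we call these cases (II-b) and (II-a).

**Step 1 (cases (I) and (II-b): one long cut).** We show that a closed cut with at least $c_3w$ edges exists and use Proposition 13(b).

*Case (I).* By (7), $|\partial_{W'}A|\ge\frac3{16}\cdot\frac w{135}=w/720\ge\delta w/540$. Proposition 13(b) with $Z_0=\{v\}$, summed over $v\in W'$, together with (5) shows that at most $C^{m+w}$ such $A$ have $|\partial_{W'}A|=m$.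

*Case (II-b).* Each hole has $\mu<\frac14$. Adding type-b holes one by one until the total first reaches $\delta/2$, we get a subfamily with union $A$, $\delta/2\le\mu(A)\le\frac\delta2+\frac14\le\frac12$. Then $W'\setminus A$ is connected and non-empty, the components of $G[A]$ are the chosen holes and so meet $Z_0=S(x,R_1)$, $|Z_0|\le7w$, and the edges of $\partial_{W'}A$ are closed. By (7), $|\partial_{W'}A|\ge\frac\delta4\cdot\frac w{135}=\delta w/540$. By Proposition 13(b) and (5), at most $C^{m+w}$ such $A$ have $|\partial_{W'}A|=m$.

With $c_3=\delta/540$, for $\varepsilon$ small depending on $\Delta$,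
$$\mathbb P(\text{(I) or (II-b)})\le\sum_{m\ge c_3w}C^{m+w}\varepsilon^m\le C^w(C\varepsilon)^{c_3w}\le\varepsilon^{c_3w/2}.\tag{10}$$

**Step 2 (how large a type-a hole can be).** In case (II-a) many small holes may together replace one long cut, so we need to relate volume to boundary.

**Lemma 15.** Let $H$ be a type-a hole, $m=|\partial H|=|\partial_{W'}H|\ge1$, and $q=1+1/\eta$. Then (i) $|H\cap W|\le540\rho m$; (ii) $|H|\le C_2m^q$, with $C_2$ depending only on $\Delta$.

*Proof.* (i) By (7) and $\mu(H)<\frac14$, $m\ge\mu(H)w/180$, so $|H\cap W|\le180mV(\rho)/w\le540\rho m$.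

(ii) Suppose first $|H|\le V(\rho)/2$. Let $s\ge1$ be minimal with $V(s)\ge2|H|$; then $s\le\rho$. There are at least $|H|V(s)/2$ pairs $u\in H$, $v\in B(u,s)\setminus H$, and all their geodesics use $\partial H$. By (6), $|H|V(s)/2\le m(s+1)V(s)$, so $|H|\le4ms$. If $s\ge2$, then $c_0(s-1)^{1+\eta}\le V(s-1)<2|H|$ by (2); so in all cases $s\le C|H|^{1/(1+\eta)}$. Hence $m\ge c|H|^{\eta/(1+\eta)}$, which is the claim, as $(1+\eta)/\eta=q$.

Now suppose $|H|>V(\rho)/2$. Apply (6) with $s=4\rho$ to the pairs $u\in H\subset B(x,3\rho)$, $v\in W\setminus H$; there are at least $|H|\cdot\frac34V(\rho)$ of them. By (1) and (3),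
$$|H|\cdot\tfrac34V(\rho)\le m\cdot5\rho\cdot9\rho w\le135m\rho V(\rho),$$
so $|H|\le180\rho m$. With $|H|>V(\rho)/2\ge\frac{c_0}2\rho^{1+\eta}$ this gives $\rho\le(Cm)^{1/\eta}$, hence $|H|\le Cm^{1+1/\eta}$. $\square$

**Step 3 (families of holes).** This step bounds the probability of many simultaneous holes. Distinct holes have disjoint boundary edge sets, since each such edge joins one hole to $B$, and all these edges are closed. A type-a hole is connected with connected complement in $W'$, so it is counted in Proposition 13(a). Let $m_0\ge1$ and $L>0$ be real and $C_1\sqrt\varepsilon\le\frac12$. Summing over all finite families $\{H_i\}$ of sets as in Proposition 13(a) (for some $v\in W'$) with disjoint boundaries, $|\partial H_i|\ge m_0$ and $\sum|\partial H_i|\ge L$, and using $\varepsilon^{\sum|\partial H_i|}\le\varepsilon^{L/2}\prod\varepsilon^{|\partial H_i|/2}$,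
$$\mathbb P\Big(\exists\text{ distinct type-a holes }H_i,\ |\partial H_i|\ge m_0,\ \sum|\partial H_i|\ge L\Big)\le\varepsilon^{L/2}\prod_H\big(1+\varepsilon^{|\partial H|/2}\big)\le\varepsilon^{L/2}\exp\big(2|W'|(C_1\sqrt\varepsilon)^{m_0}\big).\tag{11}$$
The product is over such $H$ with $|\partial H|\ge m_0$, and the last step uses $\sum_H\varepsilon^{|\partial H|/2}\le|W'|\sum_{m\ge m_0}(C_1\sqrt\varepsilon)^m$.

The exponential factor in (11) must be beaten by $\varepsilon^{L/2}$. We will use that for fixed $\alpha>0$, $0<y\le\frac12$ and all real $u\ge1$,
$$u^\alpha y^u\le y\sup_{u\ge1}u^\alpha2^{-(u-1)},\tag{12}$$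
so the left side tends to $0$ with $y$, uniformly in $u\ge1$.

**Step 4 (sorting holes by boundary size).** The plan is to find one scale of holes whose total boundary is at least $cw$ and also large compared with the entropy in (11). Let $k_0\ge0$ be the real number with $2^{(q-1)k_0}=\rho$; so $2^{k_0}=\rho^\eta\le3w/c_0$ by (4). For integers $0\le k<k_0$ put
$$\delta_k=\frac\delta{16}\big(2^{-k}+2^{-(k_0-k)}\big),\qquad\text{so that }\sum_{0\le k<k_0}\delta_k\le\frac\delta{16}(2+2)=\frac\delta4 .$$
Since the type-a holes have total $\mu\ge\delta/2$, one of the following holds: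

* ($\infty$) those with $|\partial H|\ge2^{k_0}$ have total $\mu\ge\delta/4$;
* ($k$) for some integer $0\le k<k_0$, those with $|\partial H|\in[2^k,2^{k+1})$ have total $\mu\ge\delta_k$.

*Case ($\infty$).* By Lemma 15(i) and (3), $\sum|\partial H_i|\ge\frac\delta4V(\rho)/(540\rho)\ge cw$. With $m_0=2^{k_0}$, (5) gives $|W'|\le11\rho w=11w\,m_0^{q-1}$, so by (12) $2|W'|(C_1\sqrt\varepsilon)^{m_0}\le w$ for $\varepsilon$ small. By (11) the probability is at most $\varepsilon^{cw}e^w$.

*Case ($k$).* By Lemma 15(ii) each such hole has $|H|\le C_22^{q(k+1)}$, so there are at least $\delta_kV(\rho)/(C_22^{q(k+1)})$ of them, each with at least $2^k$ boundary edges: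
$$\sum|\partial H_i|\ge x_k:=c\,\delta_kV(\rho)2^{-(q-1)k},\qquad c=\frac1{C_22^q}.$$
First, $\delta_k\ge\frac\delta{16}2^{-(k_0-k)}$ and $V(\rho)\ge\frac{w\rho}3=\frac w32^{(q-1)k_0}$ give
$$x_k\ge c\,w\,2^{(q-2)(k_0-k)}\ge cw ,$$
since $q>2$. Second, $\delta_k\ge\frac\delta{16}2^{-k}$ gives $x_k\ge cV(\rho)2^{-qk}$. With $|W'|\le33V(\rho)$ and (12) for $u=2^k$,
$$2|W'|(C_1\sqrt\varepsilon)^{2^k}\le x_k\cdot C2^{qk}(C_1\sqrt\varepsilon)^{2^k}\le x_k$$
for all $k\ge0$ if $\varepsilon$ is small. By (11) with $m_0=2^k$, $L=x_k$, the probability is at most $\varepsilon^{x_k/2}e^{x_k}\le\varepsilon^{x_k/4}\le\varepsilon^{cw}$ if $\varepsilon\le e^{-4}$. There are at most $1+\log_2(3w/c_0)\le C^w$ values of $k$.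

**Step 5 (summing up the window).** Adding (10), case ($\infty$) and the cases ($k$), and using $w\ge1$ to absorb constants by taking $\varepsilon$ small, we obtain $c_*>0$ and $\varepsilon_1\in(0,1)$ depending only on $\Delta$ with
$$\mathbb P_{1-\varepsilon}(\mathcal F_x)\le\varepsilon^{c_*w}\qquad(0<\varepsilon\le\varepsilon_1).\tag{13}$$

## 10. Gluing the windows, and the proof of Theorem A

*Proof of Proposition 7.* Apply (13) to the restriction of the percolation on $G$ to each $G[B(x,R_2)]$. With probability at least $1-n\varepsilon^{c_*w}$ no $\mathcal F_x$, $x\in V$, occurs. Then for every $x$ there is a set $K_x$, connected by open edges, containing at least $(1-\delta)V(\rho)$ vertices of $B(x,\rho)$.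

Let $x,y$ be adjacent. Then $B(x,\rho-1)\subset B(x,\rho)\cap B(y,\rho)$. Every vertex of $B(x,\rho)$ is in the closed neighborhood of a vertex of $B(x,\rho-1)$, so $V(\rho-1)\ge V(\rho)/(\Delta+1)=4\delta V(\rho)>2\delta V(\rho)$. Each of $K_x,K_y$ misses at most $\delta V(\rho)$ vertices of its ball, so $K_x\cap K_y\ne\emptyset$. As $G$ is connected, all $K_x$ lie in one cluster $K$. Each vertex is in $V(\rho)$ of the balls, so
$$|K|\,V(\rho)=\sum_x|K\cap B(x,\rho)|\ge n(1-\delta)V(\rho),$$
and $|K|\ge(1-\delta)n\ge\frac34n$. $\square$

*Proof of Theorem A.* Let the degrees be at most $\Delta$ and $\operatorname{diam}(G_n)\le C_0|V_n|/\log|V_n|$ for large $n$.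

**Step 1 (indices in Case A).** If there are infinitely many, then along them $\operatorname{diam}(G_n)\le10^5|V_n|^{1/(1+\eta)}=O(|V_n|/(\log|V_n|)^{500})$. The Hutchcroft–Tointon theorem for this subsequence gives $\varepsilon_A>0$ such that giant clusters exist with high probability along it for $p\ge1-\varepsilon_A$. If there are only finitely many, put $\varepsilon_A=1$.

**Step 2 (indices in Case B).** Here $w\ge\log|V_n|/C_0$ for large $n$. If $\varepsilon\le\min(\varepsilon_1,e^{-2C_0/c_*})$, then $\varepsilon^{c_*w}\le e^{-2C_0w}\le|V_n|^{-2}$, and Proposition 7 gives a cluster with at least $\frac34|V_n|$ vertices with probability at least $1-|V_n|^{-1}$. By monotonicity the same bound holds at every larger parameter.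

With $\varepsilon=\min(\varepsilon_A,\varepsilon_1,e^{-2C_0/c_*})$, giant clusters exist with high probability for all $p\ge1-\varepsilon$; for each $p$ take the smaller of the two size constants. $\blacksquare$

## 11. Closed spheres, and the two bounds on $\varepsilon_c$

*Proof of Theorem B, upper bound.* The purpose is to show that, if $w$ is small compared with $\log n$, every vertex is enclosed by a closed sphere of small radius. If $\Lambda=0$ the bound is $\varepsilon_c\le1$. Let $\Lambda>0$, $p\in(0,1)$ and $1-p>e^{-\Lambda/(12\Delta)}$ (any $p\in(0,1)$ if $\Lambda=\infty$). Choose a finite $\Lambda'\in(0,\Lambda)$ with $1-p>e^{-\Lambda'/(12\Delta)}$, and a subsequence along which $w\le\log n/\Lambda'$, writing $n=|V|$.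

Let $M=\lfloor\sqrt n\rfloor$ and fix $x$. Since $\sum_{a<M}|S(x,a)|=V(M-1)\le3Mw$ by (1), at least $M/2$ values $a\in\{0,\dots,M-1\}$ have $|S(x,a)|\le6w$. For such $a$ there are at most $6\Delta w$ edges between $S(x,a)$ and $S(x,a+1)$, and all are closed with probability at least
$$(1-p)^{6\Delta w}\ge n^{-6\Delta\log(1/(1-p))/\Lambda'}=n^{-\frac12+\zeta}$$
for some $\zeta>0$, because $\log(1/(1-p))<\Lambda'/(12\Delta)$. These events are independent for different $a$. So with probability at least $1-(1-n^{-1/2+\zeta})^{M/2}\ge1-\exp(-cn^\zeta)$ one of these edge sets is entirely closed. Then the cluster of $x$ lies in $B(x,M)$ and has at most $V(M)\le3\sqrt n\,w=O(\sqrt n\log n)$ vertices. A union bound over the $n$ vertices $x$ shows that, with high probability along this subsequence, no cluster is larger, so giant clusters do not exist with high probability at $p$.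

If some $\varepsilon>e^{-\Lambda/(12\Delta)}$ were admissible in the definition of $\varepsilon_c$, we could choose $p\in(0,1)$ with $e^{-\Lambda/(12\Delta)}<1-p\le\varepsilon$ and get a contradiction. Hence $\varepsilon_c\le e^{-\Lambda/(12\Delta)}$, which is $0$ if $\Lambda=\infty$. When $\Lambda=\infty$, take one subsequence with $w=o(\log n)$: for each $p\in(0,1)$ it eventually satisfies $w\le\log n/\Lambda'$ for the $\Lambda'$ needed, so it serves all $p<1$ simultaneously ($p=0$ is trivial).

*Lower bound.* If $\Lambda=\infty$ there is nothing to prove.

**Step 1 (uniformity in Case A).** The quoted theorem gives an $\varepsilon$ for each sequence; we need one depending only on $\Delta$. Let $\mathcal C_\Delta$ be the class of finite connected simple vertex-transitive graphs with degree at most $\Delta$ and $D\le10^5n^{1/(1+\eta)}$. We claim that there are $\varepsilon_A\in(0,1]$ and $c_A>0$ depending only on $\Delta$ such that $\mathbb P_p(\exists\text{ cluster}\ge c_An)\to1$ along every sequence in $\mathcal C_\Delta$ with $n\to\infty$, for all $p\ge1-\varepsilon_A$.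

Otherwise, trying $\varepsilon_A=c_A=1/k$ and using monotonicity in $p$, we find for every $k$ a number $\zeta_k>0$ and infinitely many graphs in $\mathcal C_\Delta$, with sizes tending to infinity, such that $\mathbb P_{1-1/k}(\exists\text{ cluster}\ge n/k)\le1-\zeta_k$. Interleave these into a single sequence with sizes tending to infinity that contains infinitely many such graphs for each $k$. The Hutchcroft–Tointon theorem gives $\varepsilon,c>0$ with $\mathbb P_{1-\varepsilon}(\exists\text{ cluster}\ge cn)\to1$ along it. For $k\ge\max(1/\varepsilon,1/c)$, monotonicity gives $\mathbb P_{1-1/k}(\exists\text{ cluster}\ge n/k)\to1$ along it, a contradiction.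

**Step 2 (choice of $\varepsilon$).** Let $\Lambda<\infty$ and $\varepsilon=\min(\varepsilon_1,\varepsilon_A)e^{-2\Lambda/c_*}$; we check that it is admissible. Case A indices are covered, since $\varepsilon\le\varepsilon_A$. For Case B indices $w\ge\log n/(\Lambda+o(1))$, and Proposition 7 gives failure probability at most $n\varepsilon^{c_*w}$. If $\Lambda>0$, then $c_*w\log(1/\varepsilon)\ge2\Lambda w\ge(2-o(1))\log n$. If $\Lambda=0$, then $w/\log n\to\infty$ while $\log(1/\varepsilon)\ge\log(1/\varepsilon_1)>0$. In both cases $n\varepsilon^{c_*w}\to0$. By monotonicity in $p$, giant clusters exist with high probability for all $p\ge1-\varepsilon$, with size constant $\min(c_A,\frac34)$. So $\varepsilon_c\ge a\,e^{-b\Lambda}$ with $a=\min(\varepsilon_1,\varepsilon_A)$ and $b=2/c_*$, which depend only on $\Delta$.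

Finally, $\Lambda<\infty$ means exactly $\operatorname{diam}(G_n)=O(|V_n|/\log|V_n|)$, so the two bounds give the stated equivalence. $\blacksquare$
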